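
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Complete $m$-pseudoconvex algebras\\ all of whose characters are discontinuous}


\begin{abstract}
We construct, in ZFC, a complete $m$-pseudoconvex algebra that has a character but no continuous character. The example is a unital pro-$C^*$-algebra of $2\times2$ matrix functions on the space of countable ordinals, twisted by a coherent family of signs. It has exactly two characters, and variants have exactly $m$ characters, all discontinuous, for any prescribed $m\ge1$. No complete commutative $m$-pseudoconvex algebra behaves like this. Among pro-$C^*$-algebras the phenomenon requires at least $\aleph_1$ seminorms, and the example uses exactly that many.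
\end{abstract}

\section{Introduction}

\subsection*{The question}

All algebras are complex and associative. Commutativity or a unit is assumed only when this is said. For $0<p\le1$, a \emph{$p$-homogeneous seminorm} is a map $\|\cdot\|\colon A\to[0,\infty)$ with $\|x+y\|\le\|x\|+\|y\|$ and $\|\lambda x\|=|\lambda|^p\|x\|$ for $\lambda\in\mathbb C$. It is \emph{submultiplicative} if $\|xy\|\le\|x\|\,\|y\|$. A topological algebra is \emph{$m$-pseudoconvex} if its topology is Hausdorff and is given by a family $(\|\cdot\|_i)_{i\in I}$ of submultiplicative seminorms, where $\|\cdot\|_i$ is $p_i$-homogeneous for some $0<p_i\le1$. A \emph{character} of $A$ is a nonzero linear functional $\chi\colon A\to\mathbb C$ with $\chi(xy)=\chi(x)\chi(y)$. It is not assumed to be continuous.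

It is stated in \cite{source} that it is not known whether a non-commutative $m$-pseudoconvex algebra can have a discontinuous character if it has no continuous one, and that no complete algebra of this kind is known, even in the commutative case. We therefore ask: \emph{can a complete $m$-pseudoconvex algebra have a discontinuous character if it has no continuous one?} We show that the answer is yes, and that every example is non-commutative.

Completeness is the point. Without it there is an easy commutative, non-unital example, mentioned in \cite{source}. Let $x$ be a non-nilpotent element of the radical of a Banach algebra, and let $P$ be the algebra of all polynomials in $x$ without constant term. If $k\ge1$ and $t^ku(t)$ is a polynomial with $u(0)\ne0$ and $x^ku(x)=0$, then $u(x)$ is invertible in the unitization, because $x$ is quasinilpotent, so $x^k=0$, which is excluded. Hence the powers of $x$ are linearly independent, and for each $z\ne0$ the map $v(x)\mapsto v(z)$ is a character of $P$. No character $\chi$ of $P$ is continuous: if $|\chi|\le C\|\cdot\|$, then $|\chi(y)|=|\chi(y^n)|^{1/n}\le(C\|y^n\|)^{1/n}\to0$ for every $y\in P$, since $y$ lies in the radical.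

Completeness with respect to a \emph{single} norm excludes discontinuous characters altogether (Lemma~\ref{lem:qi}). A general complete $m$-pseudoconvex algebra is an inverse limit of such complete pieces $A_i$, and it has a continuous character if and only if some $A_i$ has a character (Lemma~\ref{lem:limit}). So the question becomes:
\begin{quote}
\emph{Can the inverse limit have a character if none of the pieces $A_i$ has one?}
\end{quote}
In the commutative case one should guess that it cannot. If a commutative $A_i$ has no characters, then it is radical, so every $x\in A_i$ has a quasi-inverse, that is, an element $y$ with $x+y-xy=0$ and $x+y-yx=0$. Quasi-inverses are unique, so those found in the $A_i$ fit together in the limit, and a character cannot take the value $1$ at an element with a quasi-inverse. In the non-commutative case there is another reason for having no characters. In the matrix algebra $M_2(\mathbb C)$, with matrix units $E_{ij}$, we have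
\begin{equation}\label{eq:M2}
E_{12}^2=E_{21}^2=0,\qquad E_{12}E_{21}+E_{21}E_{12}=1 ,
\end{equation}
so a character would vanish at $E_{12}$ and $E_{21}$ and yet take the value $1$ at $1$. The elements witnessing \eqref{eq:M2} are far from unique, so nothing forces them to fit together in a limit. Our example is an inverse limit of algebras $C(K,M_2(\mathbb C))$ in which they do not.

\subsection*{The results}

A \emph{$C^*$-seminorm} on a $*$-algebra is a submultiplicative ($1$-homogeneous) seminorm $q$ with $q(x^*x)=q(x)^2$. A \emph{pro-$C^*$-algebra} is a complete Hausdorff topological $*$-algebra whose topology is given by $C^*$-seminorms. In particular it is a complete $m$-pseudoconvex algebra with all $p_i=1$.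

\begin{theorem}\label{thm:main}
There is a unital pro-$C^*$-algebra $A$ that has a character but no continuous character. Its topology is given by an increasing family $(q_\alpha)_{\alpha<\omega_1}$ of $C^*$-seminorms such that $A/\ker q_\alpha\cong C(K_\alpha,M_2(\mathbb C))$ for countable compact spaces $K_\alpha$.
\end{theorem}

\begin{theorem}\label{thm:count}
The algebra $A$ constructed for Theorem~\ref{thm:main} has exactly two characters. For every integer $m\ge1$ there is a unital pro-$C^*$-algebra, defined by $\aleph_1$ seminorms, with exactly $m$ characters, all of them discontinuous.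
\end{theorem}

The next two theorems show that non-commutativity and, among pro-$C^*$-algebras, uncountably many seminorms cannot be avoided.

\begin{theorem}\label{thm:comm}
If a complete commutative $m$-pseudoconvex algebra, unital or not, has a character, then it has a continuous character.
\end{theorem}

\begin{theorem}\label{thm:metr}
Every character of a metrizable pro-$C^*$-algebra, unital or not, is continuous. Hence $\aleph_1$ is the least possible number of defining $C^*$-seminorms for a pro-$C^*$-algebra that has a character but no continuous character.
\end{theorem}

\begin{remark}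
Let $\sigma(x)$ be the spectrum of $x$ in a unital algebra. The following is a fact from \cite{source}: a complete unital $m$-pseudoconvex algebra $A$ has a continuous character if and only if it has a continuous linear functional $f$ with $f(x)\in\sigma(x)$ for all $x$; equivalently, if and only if it has a \emph{closed} subspace of codimension one consisting of non-invertible elements. Theorem~\ref{thm:main} shows that ``closed'' cannot be dropped. Let $\chi$ be a character of the algebra $A$ in that theorem. Its kernel is an ideal of codimension one, so it contains no invertible element. It is dense, because $\chi$ is discontinuous, and $A$ has no continuous character.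
\end{remark}

Section~\ref{sec:limits} contains the general tools and Section~\ref{sec:comm} the commutative case. Section~\ref{sec:idea} explains the construction on its smallest instance. Sections~\ref{sec:twist} and~\ref{sec:algebra} carry it out, and Section~\ref{sec:metr} treats the metrizable case.

\section{Quasi-inverses and inverse limits}\label{sec:limits}

For an algebra $A$ let $A^+=A\oplus\mathbb C1$ be the algebra obtained by adjoining a new unit, even if $A$ already has one. If $1-x$ is invertible in $A^+$ for some $x\in A$, then its inverse has the form $1-y$ with $y\in A$, as one sees by applying the homomorphism $A^+\to\mathbb C$ with kernel $A$. This $y$ is unique and is called the \emph{quasi-inverse} of $x$. Thus $y\in A$ is the quasi-inverse of $x$ if and only if $x+y-xy=0$ and $x+y-yx=0$.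

\begin{lemma}\label{lem:qi}
If $x\in A$ has a quasi-inverse, then $\chi(x)\ne1$ for every character $\chi$ of $A$. Consequently, if $A$ is complete with respect to a $p$-homogeneous submultiplicative norm $\|\cdot\|$, then every character of $A$ satisfies $|\chi(x)|^p\le\|x\|$ and is therefore continuous.
\end{lemma}

\begin{proof}
If $\chi(x)=1$ and $x+y-xy=0$, then $0=1+\chi(y)-\chi(y)=1$, a contradiction. In the complete case suppose $|\chi(x)|^p>\|x\|$. Dividing $x$ by $\chi(x)$, we may assume $\chi(x)=1$ and $\|x\|<1$. Then $y=-\sum_{n\ge1}x^n$ converges, and $(1-x)(1-y)=(1-y)(1-x)=1$, so $x$ has a quasi-inverse, a contradiction.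
\end{proof}

To pass from several seminorms to one we need a directed family. Let $I$ be a directed set. We call a family $(\|\cdot\|_i)_{i\in I}$ of submultiplicative $p_i$-homogeneous seminorms \emph{directed} if
\begin{equation}\label{eq:directed}
p_j\le p_i\quad\text{and}\quad\|x\|_i^{\,p_j/p_i}\le\|x\|_j\qquad(i\le j,\ x\in A).
\end{equation}
Every $m$-pseudoconvex topology is given by a directed family. Indeed, for $0<s\le1$ we have $(a+b)^s\le a^s+b^s$ $(a,b\ge0)$, so $\|\cdot\|_i^{\,s}$ is a submultiplicative $sp_i$-homogeneous seminorm defining the same topology as $\|\cdot\|_i$. For a finite nonempty $F\subset I$ put $p_F=\min_{i\in F}p_i$ and $\|x\|_F=\max_{i\in F}\|x\|_i^{\,p_F/p_i}$. This is a submultiplicative $p_F$-homogeneous seminorm. The seminorms $\|\cdot\|_F$ define the given topology, and for $F\subset G$ we get $\|x\|_F^{\,p_G/p_F}=\max_{i\in F}\|x\|_i^{\,p_G/p_i}\le\|x\|_G$. So the family indexed by the finite nonempty subsets of $I$ satisfies \eqref{eq:directed}.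

For a directed family, the sets $\{x:\|x\|_i<\varepsilon\}$ form a neighborhood base at $0$. Let $A_i$ be the completion of $A/\ker\|\cdot\|_i$, a $p_i$-Banach algebra (an algebra complete under a submultiplicative $p_i$-homogeneous norm), and let $x\mapsto x_i$ be the natural map $A\to A_i$, which has dense range. By \eqref{eq:directed}, for $i\le j$ there is a continuous homomorphism $A_j\to A_i$ with $x_j\mapsto x_i$.

\begin{lemma}\label{lem:limit}
Let $A$ be a complete $m$-pseudoconvex algebra whose topology is given by a directed family, and let $A_i$ be as above.
\begin{enumerate}
\item[(a)] The map $x\mapsto(x_i)_i$ identifies $A$ with the inverse limit $\varprojlim A_i$.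
\item[(b)] $A$ has a continuous character if and only if some $A_i$ has a character.
\item[(c)] If $x\in A$ and every $x_i$ has a quasi-inverse in $A_i$, then $x$ has a quasi-inverse in $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map is a topological embedding. Its image is dense: let $(z_i)\in\varprojlim A_i$. Since the connecting maps are continuous, $(z_i)$ has a neighborhood base whose members each restrict only a single coordinate $k$, and some $x\in A$ has $x_k$ as close to $z_k$ as we wish. Since $A$ is complete, the image is also closed.

(b) Let $\chi$ be a continuous character of $A$. There are $i$ and $\varepsilon>0$ with $|\chi|\le1$ on $\{\|x\|_i<\varepsilon\}$. By homogeneity, $|\chi(x)|^{p_i}\le C\|x\|_i$ for some $C$, so $\chi$ vanishes on $\ker\|\cdot\|_i$ and extends to a character of $A_i$. Conversely, a character of $A_i$ is continuous by Lemma~\ref{lem:qi}. Its composition with $A\to A_i$ is continuous, and it is nonzero because the range is dense.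

(c) Let $y_i$ be the quasi-inverse of $x_i$. For $i\le j$ the unital extension $A_j^+\to A_i^+$ maps $1-y_j$ to an inverse of $1-x_i$, so $y_j\mapsto y_i$ by uniqueness. By (a), $(y_i)$ defines an element $y\in A$. The identities $x+y-xy=0=x+y-yx$ hold because they hold in every $A_i$.
\end{proof}

For $C^*$-seminorms no exponents are needed. If $q$ is a $C^*$-seminorm, then $q(x)^2=q(x^*x)\le q(x^*)q(x)$ gives $q(x)=q(x^*)$. Finite maxima of $C^*$-seminorms are $C^*$-seminorms, each $A_i$ is a $C^*$-algebra, and the maps above are $*$-homomorphisms.

\section{The commutative case}\label{sec:comm}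

We use one fact from the Gelfand theory of $p$-Banach algebras (\.Zelazko \cite{Z60,Z65}): in a commutative unital $p$-Banach algebra every maximal ideal is the kernel of a continuous character.

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
Let $A$ be complete and commutative, with a directed family of seminorms, and suppose that $A$ has no continuous character. By Lemma~\ref{lem:limit}(b), no $A_i$ has a character.

The algebra $A_i^+$ is a commutative unital $p_i$-Banach algebra under $\|x+\lambda1\|=\|x\|_i+|\lambda|^{p_i}$. This norm is submultiplicative, since $(x+\lambda1)(y+\mu1)=xy+\lambda y+\mu x+\lambda\mu1$ has norm at most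
\[
\|x\|_i\|y\|_i+|\lambda|^{p_i}\|y\|_i+|\mu|^{p_i}\|x\|_i+|\lambda|^{p_i}|\mu|^{p_i}=\|x+\lambda1\|\,\|y+\mu1\|.
\]
A character of $A_i^+$ vanishes on $A_i$, since otherwise it would restrict to a character of $A_i$. Its kernel is therefore $A_i$, and so $A_i$ is the only maximal ideal of $A_i^+$. For $x\in A$ the element $1-x_i$ does not lie in $A_i$, so it lies in no maximal ideal and is invertible. Thus $x_i$ has a quasi-inverse in $A_i$, for every $i$.

By Lemma~\ref{lem:limit}(c), every $x\in A$ has a quasi-inverse in $A$. By Lemma~\ref{lem:qi}, no character of $A$ takes the value $1$. But a character $\chi$ is nonzero, and if $\chi(x)\ne0$, then $\chi(x/\chi(x))=1$. So $A$ has no characters at all.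
\end{proof}

Commutativity was used only to pass from ``no characters'' to ``everything is quasi-invertible''. This step fails in $M_2(\mathbb C)$: the unit matrix has no quasi-inverse, although $M_2(\mathbb C)$ has no characters. Here is the general statement, for later use.

\begin{lemma}\label{lem:matrix}
For $N\ge2$ and a nonempty compact space $K$, neither $M_N(\mathbb C)$ nor $C(K,M_N(\mathbb C))$ has a character.
\end{lemma}

\begin{proof}
Let $\varphi$ be a character of $M_N(\mathbb C)$. For $i\ne j$ we have $E_{ij}^2=0$, so $\varphi(E_{ij})=0$, and then $\varphi(E_{ii})=\varphi(E_{ij})\varphi(E_{ji})=0$. So $\varphi=0$, a contradiction. A character of a unital algebra takes the value $1$ at the unit. Therefore a character of $C(K,M_N(\mathbb C))$ would restrict to a character of the unital subalgebra of constant functions, a copy of $M_N(\mathbb C)$.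
\end{proof}

\section{The idea: hiding the matrix units}\label{sec:idea}

\subsection*{The base space}

Let $\Omega=[0,\omega_1)$ be the set of countable ordinals with the order topology. Each interval $[0,\tau]$ with $\tau<\omega_1$ is countable, compact and clopen. A strictly increasing sequence in $\Omega$ converges to its supremum, which is again countable. Each $t\in\Omega$ can be written uniquely as $t=\omega\xi+n$ with $\xi<\omega_1$ and $n<\omega$. Thus $\Omega$ is a row of \emph{blocks} $\{\omega\xi+n:n<\omega\}$, and the $\xi$-th block converges to the first point $\omega(\xi+1)$ of the next one. The limit points of $\Omega$ are the $\omega\xi$ with $\xi\ge1$; all other points are isolated. Note that $\xi\le\omega\xi$. For $\alpha<\omega_1$ put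
\[
K_\alpha=[0,\omega\alpha].
\]
These compact clopen sets increase with $\alpha$ and cover $\Omega$. The set $K_\alpha$ consists of the points $\omega\xi+n$ with $\xi<\alpha$ and of the point $\omega\alpha$.

We say that something holds \emph{eventually} if it holds on $[\delta,\omega_1)$ for some $\delta<\omega_1$. Countably many eventual statements hold eventually together, because a countable set of countable ordinals is bounded in $\omega_1$.

\begin{lemma}\label{lem:const}
Every $a\in C(\Omega)$ is eventually constant.
\end{lemma}

\begin{proof}
Suppose that for some $k\ge1$ no $\gamma<\omega_1$ satisfies $|a(s)-a(t)|\le1/k$ for all $s,t\ge\gamma$. Then we can choose inductively $s_j,t_j$ with $|a(s_j)-a(t_j)|>1/k$ and $\min(s_{j+1},t_{j+1})>\max(s_j,t_j)$. The two sequences interlace, so they converge to the same $\delta<\omega_1$, which contradicts continuity at $\delta$. Hence a suitable $\gamma_k$ exists for each $k$, and $a$ is constant on $[\sup_k\gamma_k,\omega_1)$.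
\end{proof}

\subsection*{The untwisted algebra}

Consider $C(\Omega,M_2(\mathbb C))$ with the seminorms $\sup_{t\in K_\alpha}\|f(t)\|$. It is a pro-$C^*$-algebra, and by Lemma~\ref{lem:const} each of its elements has an eventual value. Taking the eventual value is a \emph{discontinuous} homomorphism onto $M_2(\mathbb C)$: the function that is $0$ on $K_\alpha$ and $1$ off $K_\alpha$ is invisible to the $\alpha$-th seminorm but has eventual value $1$. A discontinuous homomorphism therefore comes for free. What is missing is a character on its target.

We would obtain one if the off-diagonal entries of $f=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ were eventually zero, since then $f\mapsto\lim a$ would be multiplicative. On the other hand, over each $K_\alpha$ we want to keep a copy of $C(K_\alpha,M_2(\mathbb C))$, so that no continuous character appears. So the off-diagonal entries must range over a copy of $C(K_\alpha)$ over every compact set $K_\alpha$ and yet vanish near the end of $\Omega$. The tool is a sign: over $K_\alpha$ we require that $s_\alpha b$, and not $b$ itself, be continuous, where $s_\alpha\colon\Omega\to\{1,-1\}$. This amounts to conjugating by $\operatorname{diag}(1,s_\alpha)$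 and does not change the algebra over $K_\alpha$ up to isomorphism. The signs are chosen so that a $b$ that does not vanish near the end of $\Omega$ would carry information that cannot exist over all of $\Omega$.

\subsection*{The smallest case: one sign function on $[0,\omega^2]$}

Let $e(\xi)=\xi$ for $\xi<\omega$. Put $s(\omega\xi+n)=-1$ if $1\le n\le e(\xi)$, and $s=1$ at all other points of $[0,\omega^2]$. The sign pattern, one row per block, is
\[
\begin{array}{c|cccccc}
 & n=0 & 1 & 2 & 3 & 4 & \cdots\\ \hline
\xi=0 & + & + & + & + & + & \cdots\\
\xi=1 & + & - & + & + & + & \cdots\\
\xi=2 & + & - & - & + & + & \cdots\\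
\xi=3 & + & - & - & - & + & \cdots
\end{array}
\]
The function $s$ is continuous except at $\omega^2$, where both signs accumulate. Let $b$ be a function on $[0,\omega^2]$. If $b(\omega^2)=0$, then $sb$ is continuous if and only if $b$ is, so the condition that $sb$ be continuous does not depend on the signs. If $sb$ is continuous and $b(\omega^2)\neq0$, say $b(\omega^2)=1$, then $|sb-1|<\tfrac12$ on $(\omega\xi_0,\omega^2]$ for some $\xi_0<\omega$, so
\[
\#\{n\ge1:\operatorname{Re}b(\omega\xi+n)<0\}=e(\xi)\qquad(\xi_0\le\xi<\omega).
\]
Thus a twisted function that does not vanish at $\omega^2$ \emph{remembers $e$ up to finitely many values}. Such functions exist, for instance $b=s$. Nothing better can be expected: if we change $e$ at finitely many places, then $s$ changes at finitely many isolated points only, so the functions $b$ with $sb$ continuous remain the same.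

This tells us what to look for: functions $e_\alpha\colon\alpha\to\omega$ for all $\alpha<\omega_1$ that agree with each other up to finite sets, so that the conditions over the different $K_\alpha$ are compatible, while no single function on a tail of $\omega_1$ agrees with all of them up to finite sets. A twisted function that did not vanish near the end of $\Omega$ would remember such a single function, which is impossible.

\section{Coherent functions and twisted functions}\label{sec:twist}

Write $u=^*v$ if $u$ and $v$ agree at all but finitely many points of their (common) domain. A function is \emph{finite-to-one} if all its fibers are finite.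

\begin{lemma}\label{lem:coherent}
There are finite-to-one functions $e_\alpha\colon\alpha\to\omega$ $(\alpha<\omega_1)$ with $e_\alpha|_\beta=^*e_\beta$ for all $\beta<\alpha$.
\end{lemma}

\begin{proof}
We use recursion on $\alpha$. Let $e_0=\emptyset$, and let $e_{\alpha+1}$ extend $e_\alpha$ by $e_{\alpha+1}(\alpha)=0$. Both required properties are inherited. For a limit ordinal $\alpha$ choose $0=\beta_0<\beta_1<\cdots$ with supremum $\alpha$. Simply gluing the functions $e_{\beta_{k+1}}|_{[\beta_k,\beta_{k+1})}$ could make a fiber infinite, so we raise the values on the $k$-th piece to at least $k$: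
\[
e_\alpha(\xi)=\max\bigl(e_{\beta_{k+1}}(\xi),k\bigr)\qquad\text{for }\xi\in[\beta_k,\beta_{k+1}).
\]
\emph{Finite-to-one.} If $\xi\in[\beta_k,\beta_{k+1})$ and $e_\alpha(\xi)=m$, then $k\le m$ and $e_{\beta_{k+1}}(\xi)\le m$. This leaves finitely many $k$ and, for each of them, finitely many $\xi$.

\emph{Coherent.} Let $\beta<\alpha$. Only finitely many pieces $[\beta_k,\beta_{k+1})$ meet $\beta$. On the $k$-th piece, $e_\alpha$ differs from $e_{\beta_{k+1}}$ only where $e_{\beta_{k+1}}<k$, which is a finite set. By induction, $e_{\beta_{k+1}}=^*e_\beta$ on the common domain. Hence $e_\alpha|_\beta=^*e_\beta$.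
\end{proof}

No function $h$ on a tail $[\gamma,\omega_1)$ with countably many values can satisfy $h=^*e_\alpha$ on $[\gamma,\alpha)$ for all $\alpha\in(\gamma,\omega_1)$. Some fiber of $h$ would be uncountable, and its first $\omega$ elements would lie below some $\alpha<\omega_1$. But $h$ would have to be finite-to-one on $[\gamma,\alpha)$. This is where the first uncountable ordinal is needed. The argument reappears at the end of the proof of Proposition~\ref{prop:vanish}.

Fix functions $e_\alpha$ as in Lemma~\ref{lem:coherent}, and define $s_\alpha\colon\Omega\to\{1,-1\}$ by
\[
s_\alpha(\omega\xi+n)=-1\ \text{ if }\xi<\alpha\text{ and }1\le n\le e_\alpha(\xi),\qquad s_\alpha=1\ \text{ otherwise}.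
\]
The points with $n=0$ always carry the sign $+$, so a change of $e_\alpha$ affects signs at isolated points only.

\begin{lemma}\label{lem:signs}
For all $\alpha,\beta<\omega_1$ the function $s_\alpha s_\beta$ is continuous on $K_\alpha\cap K_\beta$.
\end{lemma}

\begin{proof}
Let $\alpha\le\beta$, so that $K_\alpha\cap K_\beta=K_\alpha$. At the point $\omega\alpha$ both signs are $+$. At a point $\omega\xi+n$ with $\xi<\alpha$ we have $s_\alpha s_\beta=-1$ exactly when $n\ge1$ and
\[
\min(e_\alpha(\xi),e_\beta(\xi))<n\le\max(e_\alpha(\xi),e_\beta(\xi)).
\]
This requires $e_\alpha(\xi)\ne e_\beta(\xi)$, which happens for only finitely many $\xi<\alpha$ by coherence. So $s_\alpha s_\beta=-1$ only at finitely many points of $K_\alpha$, all isolated.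
\end{proof}

Let
\[
M=\{b\colon\Omega\to\mathbb C\;:\;s_\alpha b|_{K_\alpha}\text{ is continuous for every }\alpha<\omega_1\}
\]
be the space of \emph{twisted functions}. In geometric terms, $M$ is the space of continuous sections of a line bundle on $\Omega$. The bundle is trivial over each $K_\alpha$ and has transition functions $s_\alpha s_\beta$ on $K_\alpha\cap K_\beta$. For each $\alpha$ the function equal to $s_\alpha$ on $K_\alpha$ and to $0$ elsewhere lies in $M$, by Lemma~\ref{lem:signs} and because $K_\alpha$ is clopen. So $M$ contains functions that vanish nowhere on $K_\alpha$. Near the end of $\Omega$ this changes.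

\begin{proposition}\label{prop:vanish}
Every $b\in M$ is eventually zero.
\end{proposition}

\begin{proof}
On $K_\alpha$ we have $b^2=(s_\alpha b)^2$, which is continuous. Since the $K_\alpha$ form an open cover, $b^2\in C(\Omega)$. By Lemma~\ref{lem:const}, $b^2$ is eventually equal to a constant $c$. Suppose $c\ne0$. Dividing $b$ by a square root of $c$, we may assume $c=1$. Then there is $\gamma<\omega_1$ such that $b(t)\in\{1,-1\}$ for all $t\ge\omega\gamma$. We now read off from $b$ a function on $[\gamma,\omega_1)$, as in the smallest case. For $\xi\ge\gamma$ let
\[
N(\xi)=\{n\ge1:\,b(\omega\xi+n)\ne b(\omega(\xi+1))\},\qquad h(\xi)=\#N(\xi)\in\omega\cup\{\infty\}.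
\]
This definition does not involve any $\alpha$.

\emph{Claim. For every $\alpha\in(\gamma,\omega_1)$ we have $h(\xi)=e_\alpha(\xi)$ for all but finitely many $\xi\in[\gamma,\alpha)$.}
Let $g=s_\alpha b|_{K_\alpha}$, a continuous function with values $\pm1$ on $[\omega\gamma,\omega\alpha]$. Let $F$ be the set of those $\xi\in[\gamma,\alpha)$ for which $g(\omega\xi+n)\ne g(\omega(\xi+1))$ for some $n\ge1$. If $F$ were infinite, there would be $\xi_1<\xi_2<\cdots$ in $F$ with corresponding $n_k\ge1$. Since
\[
\omega\xi_k<\omega\xi_k+n_k<\omega(\xi_k+1)\le\omega\xi_{k+1},
\]
the points $\omega\xi_k+n_k$ and $\omega(\xi_k+1)$ converge to the same point $\sup_k\omega\xi_k\in K_\alpha$, while the values of $g$ at them differ by $2$ in absolute value. This contradicts continuity, so $F$ is finite. Now let $\xi\in[\gamma,\alpha)\setminus F$ and $n\ge1$. Since $s_\alpha(\omega(\xi+1))=1$,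
\[
b(\omega\xi+n)=s_\alpha(\omega\xi+n)\,g(\omega\xi+n)=s_\alpha(\omega\xi+n)\,g(\omega(\xi+1))=s_\alpha(\omega\xi+n)\,b(\omega(\xi+1)).
\]
Hence $N(\xi)=\{n\ge1:s_\alpha(\omega\xi+n)=-1\}=\{1,\dots,e_\alpha(\xi)\}$ and $h(\xi)=e_\alpha(\xi)$, which proves the claim.

The set $[\gamma,\omega_1)$ is uncountable and $\omega\cup\{\infty\}$ is countable, so some fiber of $h$ is uncountable. Its first $\omega$ elements lie below some $\alpha<\omega_1$. But by the claim and because $e_\alpha$ is finite-to-one, each fiber of $h$ has only finitely many elements in $[\gamma,\alpha)$. This contradiction shows $c=0$, so $b$ is eventually zero.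
\end{proof}

\begin{remark}
Coherence alone is not enough. If all $e_\alpha$ were restrictions of a single $h\colon\omega_1\to\omega$, they would be coherent, but the function $s$ with $s(\omega\xi+n)=-1$ for $1\le n\le h(\xi)$ and $s=1$ otherwise would be a nowhere vanishing element of $M$. The algebra $A^{(1)}$ constructed below would then contain $sE_{12}$ and $sE_{21}$, which satisfy the relations \eqref{eq:M2}, and would have no characters.
\end{remark}

\section{The algebras}\label{sec:algebra}

We treat all the examples at once. Let $l\ge1$ and $D_\alpha=\operatorname{diag}(1,s_\alpha,\dots,s_\alpha)\colon\Omega\to M_{1+l}(\mathbb C)$, with $l$ entries $s_\alpha$. Thus $D_\alpha(t)=D_\alpha(t)^*=D_\alpha(t)^{-1}$. Put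
\[
A^{(l)}=\bigl\{f\colon\Omega\to M_{1+l}(\mathbb C)\;:\;D_\alpha fD_\alpha|_{K_\alpha}\text{ is continuous for every }\alpha<\omega_1\bigr\}
\]
with pointwise operations, and
\[
q_\alpha(f)=\sup_{t\in K_\alpha}\|f(t)\|=\sup_{t\in K_\alpha}\|D_\alpha(t)f(t)D_\alpha(t)\|<\infty ,
\]
where $\|\cdot\|$ is the $C^*$-norm on matrices. The algebra of Theorem~\ref{thm:main} is $A=A^{(1)}$.

\begin{proposition}\label{prop:proC}
$A^{(l)}$ is a unital pro-$C^*$-algebra with respect to the increasing family $(q_\alpha)_{\alpha<\omega_1}$, and $A^{(l)}/\ker q_\alpha\cong C(K_\alpha,M_{1+l}(\mathbb C))$ for every $\alpha$. It has no continuous character.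
\end{proposition}

\begin{proof}
Since $f\mapsto D_\alpha fD_\alpha$ is linear, multiplicative, $*$-preserving and unital, $A^{(l)}$ is a unital $*$-algebra. The $q_\alpha$ are $C^*$-seminorms. They increase with $\alpha$ because the $K_\alpha$ do, and they separate points because the $K_\alpha$ cover $\Omega$.

\emph{Completeness.} A Cauchy net $(f_\nu)$ converges uniformly on each $K_\alpha$ to a function $f\colon\Omega\to M_{1+l}(\mathbb C)$. Then $D_\alpha f_\nu D_\alpha\to D_\alpha fD_\alpha$ uniformly on $K_\alpha$, so the limit is continuous there. Thus $f\in A^{(l)}$ and $f_\nu\to f$.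

\emph{Quotients.} The map $\pi_\alpha(f)=D_\alpha fD_\alpha|_{K_\alpha}$ is a unital $*$-homomorphism $A^{(l)}\to C(K_\alpha,M_{1+l}(\mathbb C))$ with kernel $\ker q_\alpha$. To see that it is onto, take $g\in C(K_\alpha,M_{1+l}(\mathbb C))$ and let $f=D_\alpha gD_\alpha$ on $K_\alpha$ and $f=0$ elsewhere. Let $\beta<\omega_1$. On $K_\alpha\cap K_\beta$ we have
\[
D_\beta fD_\beta=(D_\beta D_\alpha)\,g\,(D_\alpha D_\beta),\qquad D_\beta D_\alpha=D_\alpha D_\beta=\operatorname{diag}(1,s_\alpha s_\beta,\dots,s_\alpha s_\beta),
\]
which is continuous by Lemma~\ref{lem:signs}. On $K_\beta\setminus K_\alpha$ it is $0$. Since $K_\alpha$ is clopen, $D_\beta fD_\beta|_{K_\beta}$ is continuous. So $f\in A^{(l)}$ and $\pi_\alpha(f)=g$. This is the place where coherence is used.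

\emph{No continuous character.} The family $(q_\alpha)$ is directed, and each quotient $A^{(l)}/\ker q_\alpha\cong C(K_\alpha,M_{1+l}(\mathbb C))$ is already complete, since $\pi_\alpha$ carries $q_\alpha$ to the supremum norm. By Lemma~\ref{lem:matrix} these quotients have no characters. By Lemma~\ref{lem:limit}(b), $A^{(l)}$ has no continuous character.
\end{proof}

\begin{proposition}\label{prop:chars}
Write $f\in A^{(l)}$ in block form as $f=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $a$ scalar-valued and $d$ of size $l\times l$. Then $a$ and $d$ are eventually constant, $b$ and $c$ are eventually zero, and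
\[
\Phi\colon A^{(l)}\to\mathbb C\oplus M_l(\mathbb C),\qquad\Phi(f)=(\lim a,\lim d),
\]
where $\lim$ denotes the eventual value, is a surjective homomorphism. The characters of $A^{(l)}$ are exactly the maps $\varphi\circ\Phi$ with $\varphi$ a character of $\mathbb C\oplus M_l(\mathbb C)$. There are exactly two of them if $l=1$ and exactly one if $l\ge2$.
\end{proposition}

\begin{proof}
On $K_\alpha$ we have
\[
D_\alpha\begin{pmatrix}a&b\\c&d\end{pmatrix}D_\alpha=\begin{pmatrix}a&s_\alpha b\\s_\alpha c&d\end{pmatrix}.
\]
Since the $K_\alpha$ form an open cover of $\Omega$, the function $f$ lies in $A^{(l)}$ if and only if the entries of $a$ and $d$ lie in $C(\Omega)$ and those of $b$ and $c$ lie in $M$. The first assertion now follows from Lemma~\ref{lem:const} and Proposition~\ref{prop:vanish}. The diagonal blocks of $ff'$ are $aa'+bc'$ and $cb'+dd'$. Since $bc'$ and $cb'$ are eventually zero, $\Phi$ is a homomorphism. It is onto because constant block-diagonal functions belong to $A^{(l)}$.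

Let $\chi$ be a character of $A^{(l)}$. We show that $\chi$ vanishes on $\ker\Phi$, the set of all eventually zero $f$. If $f$ is eventually zero, then $f=1_{K_\alpha}f$ for some $\alpha$, where $1_{K_\alpha}$ is the function equal to the unit matrix on $K_\alpha$ and to $0$ elsewhere, a central element of $A^{(l)}$. The subalgebra $1_{K_\alpha}A^{(l)}$ is isomorphic to $C(K_\alpha,M_{1+l}(\mathbb C))$ via $\pi_\alpha$: the restriction of $\pi_\alpha$ is injective because elements of the subalgebra vanish off $K_\alpha$, and it is onto because $\pi_\alpha(1_{K_\alpha}f)=\pi_\alpha(f)$ for all $f\in A^{(l)}$. By Lemma~\ref{lem:matrix} this subalgebra has no character, so $\chi$ vanishes on it. Thus $\chi=\varphi\circ\Phi$ for a unique character $\varphi$ of $\mathbb C\oplus M_l(\mathbb C)$. Conversely, every such composition is a character, because $\Phi$ is onto.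

A character $\varphi$ of $\mathbb C\oplus M_l(\mathbb C)$ takes the value $1$ on exactly one of the central idempotents $(1,0)$ and $(0,1)$, so it is a character of one summand composed with the projection onto it. The summand $\mathbb C$ has exactly one character. The summand $M_l(\mathbb C)$ has one if $l=1$ and none if $l\ge2$, by Lemma~\ref{lem:matrix}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $A=A^{(1)}$. By Proposition~\ref{prop:chars}, $\chi(f)=\lim_{t\to\omega_1}f_{11}(t)$ is a character of $A$. By Proposition~\ref{prop:proC}, $A$ is a unital pro-$C^*$-algebra with the stated seminorms and quotients, and it has no continuous character.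
\end{proof}

The discontinuity of $\chi$ is also visible directly: $q_\alpha(1-1_{K_\alpha})=0$ but $\chi(1-1_{K_\alpha})=1$, for every $\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:count}]
The algebra $A=A^{(1)}$ has exactly two characters by Proposition~\ref{prop:chars}.

For $m\ge1$ let $B$ be the product of $m$ copies of $A^{(2)}$. It is a unital pro-$C^*$-algebra, defined by the $\aleph_1$ seminorms $(f_1,\dots,f_m)\mapsto q_\alpha(f_j)$. Let $u_1,\dots,u_m\in B$ be the central idempotents given by the units of the factors, and let $\chi_0$ be the unique character of $A^{(2)}$. If $\chi$ is a character of $B$, then each $\chi(u_j)$ is $0$ or $1$ and $\sum_j\chi(u_j)=1$, so $\chi(u_j)=1$ for exactly one $j$. For this $j$, $\chi(f)=\chi(u_jf)$ depends only on $f_j$ and defines a character of $A^{(2)}$, so $\chi(f)=\chi_0(f_j)$. Conversely, the formulas $f\mapsto\chi_0(f_j)$, $1\le j\le m$, define $m$ distinct characters. If one of them were continuous, its composition with the continuous inclusion of $A^{(2)}$ as the $j$-th factor would be the character $\chi_0$ of $A^{(2)}$, which would then be continuous, contrary to Proposition~\ref{prop:proC}.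
\end{proof}

\section{Metrizable pro-$C^*$-algebras}\label{sec:metr}

The idea is that a character of a pro-$C^*$-algebra is automatically positive, and that a positive functional on a metrizable algebra cannot be unbounded, because a suitable convergent series of positive elements would have an infinite value.

\begin{proof}[Proof of Theorem~\ref{thm:metr}]
Let $A$ be a metrizable pro-$C^*$-algebra. It has a countable neighborhood base $(U_n)$ at $0$. Each $U_n$ contains a ball $\{q<\varepsilon\}$, where $q$ is a finite maximum of defining seminorms. Taking successive maxima of these countably many $q$, we obtain $C^*$-seminorms $p_1\le p_2\le\cdots$ that define the topology. Let $A_n$ be the $C^*$-algebra completing $A/\ker p_n$. By Lemma~\ref{lem:limit}(a), $A=\varprojlim A_n$. Let $\chi$ be a character of $A$.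

\emph{Step 1: $\chi(x^*)=\overline{\chi(x)}$ for all $x$.} It suffices to show $\chi(x)\in\mathbb R$ for $x=x^*$, since a general element is $u+iv$ with $u,v$ self-adjoint. Suppose $x=x^*$ and $\lambda=\chi(x)\notin\mathbb R$. In each $A_n$ the image $x_n$ of $x$ is self-adjoint, so its spectrum in $A_n^+$ is real and does not contain $\lambda$. Hence $1-x_n/\lambda$ is invertible in $A_n^+$, that is, $x_n/\lambda$ has a quasi-inverse in $A_n$. By Lemma~\ref{lem:limit}(c), $x/\lambda$ has a quasi-inverse in $A$, while $\chi(x/\lambda)=1$. This contradicts Lemma~\ref{lem:qi}. In particular,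
\[
\chi(x^*x)=|\chi(x)|^2\qquad(x\in A).
\]

\emph{Step 2: $\chi(r)\ge0$ if $r\in A$ is positive in every $A_n$.} A positive element of a $C^*$-algebra has exactly one positive square root, and $*$-homomorphisms preserve positivity. So the positive square roots of the images of $r$ in the $A_n$ are compatible. They define $w=w^*\in A$ with $w^2=r$. By Step~1, $\chi(w)$ is real, so $\chi(r)=\chi(w)^2\ge0$.

\emph{Step 3: $\chi$ is continuous.} Suppose not. Then $\chi$ is bounded on no set $\{p_n\le1\}$, so for each $n\ge1$ there is an element $a_n\in A$ with $p_n(a_n)\le2^{-n}$ and $|\chi(a_n)|\ge n$. Put $z_n=a_n^*a_n$. For $n\ge m$ we have $p_m(z_n)\le p_n(z_n)=p_n(a_n)^2\le4^{-n}$, so $z=\sum_nz_n$ and the remainders $r_N=\sum_{n>N}z_n$ converge in $A$. In every $A_m$ the image of $r_N$ is a limit of sums of positive elements and is therefore positive. By Steps~1 and~2,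
\[
\chi(z)=\sum_{n\le N}|\chi(a_n)|^2+\chi(r_N)\ge N^2\qquad\text{for every }N\ge1,
\]
which is impossible for the fixed number $\chi(z)$. So $\chi$ is continuous.

\emph{The number of seminorms.} A pro-$C^*$-algebra defined by countably many $C^*$-seminorms is metrizable: its topology is Hausdorff, and if $(q_n)_{n\ge1}$ enumerates them, with repetitions if there are only finitely many, then it is defined by the increasing sequence $p_n=\max_{k\le n}q_k$. So such an algebra cannot have a character without having a continuous one. The algebra of Theorem~\ref{thm:main} is defined by $\aleph_1$ seminorms, so $\aleph_1$ is the least possible number.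
\end{proof}

Steps~1 and~2 use only the inverse limit and hold in every pro-$C^*$-algebra, for a directed family of $C^*$-seminorms. Metrizability enters in Step~3, where a single sequence tests all the seminorms. For the algebra of Theorem~\ref{thm:main} this is not possible: countably many indices $\alpha$ are bounded in $\omega_1$, so no sequence of the $q_\alpha$ determines the topology.

\begin{thebibliography}{9}

\bibitem{source}
\emph{A characterization of characters in complex $m$-pseudoconvex algebras},
\texttt{https://www.impan.pl/download/pdf/bc67-0-34}.

\bibitem{Z60}
W.~\.Zelazko, \emph{On the locally bounded and $m$-convex topological algebras}, Studia Math.\ \textbf{19} (1960).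

\bibitem{Z65}
W.~\.Zelazko, \emph{Metric generalizations of Banach algebras}, Dissertationes Math.\ \textbf{47} (1965).

\end{thebibliography}

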